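# Average degrees in the difference graph of $S$-units

## 1. Six integers whose differences are almost all 3-smooth

Take the integers $1,2,3,4,5,6$ and join two of them when their difference has no prime factor other than $2$ and $3$. The positive differences are $1,2,3,4,5$, and only $5$ is bad. It occurs once, for the pair $\{1,6\}$. So $14$ of the $15$ pairs are joined, and the average degree is $2\cdot 14/6=14/3$.

Could six other integers do better? No: among any six integers two are congruent modulo $5$, and their difference is divisible by $5$ (and nonzero), so that pair is not joined. Hence $14$ edges is the maximum for six points.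

Now take $\{1,\dots,12\}$. The admissible differences up to $11$ are $1,2,3,4,6,8,9$, and a difference $x$ occurs $12-x$ times. This gives $11+10+9+8+6+4+3=51$ edges and average degree $8.5$. In general, the interval $\{1,\dots,n\}$ has about as large an average degree as there are numbers $2^i3^j\le n$, up to constants. That is of order $(\log n)^2$.

Intervals are only one kind of set. We may choose any $n$ integers, spread out in any way, and the admissible differences may be as large as we like. How much better than an interval can one do?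

Let us fix the general problem. Let $S$ be a finite set of primes. An **$S$-unit** here is an integer $\pm\prod_{p\in S}p^{a_p}$ with all $a_p\ge 0$. Let $\mathcal G$ be the graph on $\mathbb Z$ in which $m\ne n$ are joined when $m-n$ is an $S$-unit. For a finite set $A\subset\mathbb Z$ let $e(A)$ be the number of pairs $\{a,b\}\subset A$ with $a-b$ an $S$-unit, and put
$$D_n=\max_{|A|=n}\frac{2e(A)}{n}.$$
For $S=\{2,3\}$ we have just computed $D_6=14/3$.

## 2. The order of magnitude of $D_n$

The problem comes from "The difference graph of S-units". The following is recorded there as known: $D_n=O(n^\varepsilon)$ for every $\varepsilon>0$, and in fact $D_n<\exp\left(c'(\log n)^{2/3}(\log\log n)^{1/3}\right)$ with $c'$ depending on $S$; the interval $\{1,\dots,n\}$ has average degree of order $(\log n)^{|S|}$; and for a single prime the number of edges is at most $\sum_{i=0}^{[\log n/\log 2]}(n-2^i)\sim n\log n/\log 2$. Conjecture 4.2 asks whether $D_n=O((\log n)^c)$ with a constant $c$ depending on $S$. We shall prove that it is true, with the exact exponent.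

**Theorem 1.** Let $S$ be a finite set of primes, $s=|S|\ge1$. There are constants $c_S,C_S>0$ with
$$c_S(\log n)^s\le D_n\le C_S(\log n)^s\qquad(n\ge2).$$
So Conjecture 4.2 holds with $c=|S|$, and no smaller exponent works.

For $S=\emptyset$ the $S$-units are $\pm1$, every vertex has at most two neighbors, and $D_n\le2$.

**Theorem 2.** Let $K$ be a number field and $\Gamma\subset K^*$ a finitely generated group of rank $r$ containing $-1$. Let $D_n(\Gamma)$ be the maximum of $2e(A)/n$ over $n$-element sets $A\subset K$, where $e(A)$ counts the pairs $\{a,b\}\subset A$ with $a-b\in\Gamma$. Then $c(\log n)^r\le D_n(\Gamma)\le C(\log n)^r$ for $n\ge2$, with $c,C>0$ depending only on $K,\Gamma$.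

The *rank* of a finitely generated abelian group $\Gamma$ is the $r$ in $\Gamma/\mathrm{tors}\cong\mathbb Z^r$. For instance $\{\pm2^i3^j:i,j\in\mathbb Z\}$ has rank $2$, and $\{\pm(1+\sqrt2)^k:k\in\mathbb Z\}\subset\mathbb Q(\sqrt2)^*$ has rank $1$.

## 3. Measuring a difference at several places

An edge $\{a,b\}$ carries the number $x=a-b$. We measure $x$ with several absolute values at once. Recall that on $\mathbb Q$ there are the usual absolute value $|\cdot|_\infty$ and, for each prime $p$, the $p$-adic one, $|p^em/m'|_p=p^{-e}$ for $m,m'$ prime to $p$. All are multiplicative and satisfy the triangle inequality, and the $p$-adic ones satisfy $|x+y|_p\le\max(|x|_p,|y|_p)$, with equality if $|x|_p\ne|y|_p$.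

To treat both theorems together we work in the following setting. Let $K$ be a field, $\Gamma\subset K^*$ a finitely generated group of rank $r$ with $-1\in\Gamma$, and $T$ a finite nonempty set of absolute values $|\cdot|_v$ on $K$. For $x\in K^*$ put
$$L_v(x)=\log_2|x|_v,\qquad \kappa_v(x)=\lfloor L_v(x)\rfloor ,$$
so that $2^{\kappa_v(x)}\le|x|_v<2^{\kappa_v(x)+1}$. We call $\kappa_v(x)$ the *scale* of $x$ at $v$. For $x\in\Gamma$ put $L(x)=(L_v(x))_{v\in T}$ and $\|L(x)\|=\max_v|L_v(x)|$. The map $L$ is a homomorphism from $\Gamma$ to $\mathbb R^T$. Note $\kappa_v(-x)=\kappa_v(x)$.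

For Theorem 1 the choice is $K=\mathbb Q$, $\Gamma=\{\pm\prod_{p\in S}p^{e_p}:e_p\in\mathbb Z\}$ and $T=S\cup\{\infty\}$. An element of $\Gamma$ is an integer exactly when all $e_p\ge0$, so for integers $a,b$ the difference $a-b$ is an $S$-unit if and only if $a-b\in\Gamma$.

As an example take $S=\{2,3\}$ and $x=12$. Then $|12|_2=\frac14$, $|12|_3=\frac13$, $|12|_\infty=12$, so $L_2=-2$, $L_3\approx-1.585$, $L_\infty\approx3.585$, and the scales are $\kappa_2=-2$, $\kappa_3=-2$, $\kappa_\infty=3$. The three values of $L$ add up to $0$; this is the product formula, which for $\pm\prod_{p\in S} p^{e_p}$ reads $\prod_pp^{e_p}\cdot\prod_pp^{-e_p}=1$. The three scales add up to $-1$; rounding down costs a bounded amount.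

## 4. Light scales, and the cases $|S|=1$ and $|S|=2$

Fix a finite set $A\subset K$ with $|A|=n\ge2$. For an edge with $x=a-b$ and a place $v$, we want one of the two ends to be able to name the scale $\kappa_v(x)$ out of a short list of its own. Around $a$ and around $b$ put balls of radius a little below $|a-b|_v$. They are disjoint, and a ball of slightly larger radius around either end contains both. So, seen from the end with the *smaller* ball, the number of points at least doubles near this scale. Doubling can happen only about $\log_2n$ times.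

**Definition.** For $a\in A$, $v\in T$, $k\in\mathbb Z$ let $N_{v,k}(a)=\#\{y\in A:|y-a|_v<2^k\}$. This is at least $1$ and nondecreasing in $k$. The set of *light scales* of $a$ at $v$ is
$$J_v(a)=\{k\in\mathbb Z:N_{v,k+2}(a)\ge2N_{v,k-1}(a)\}.$$
For distinct $a,a'\in A$ and $k=\kappa_v(a-a')$, we say that $a$ *yields to* $a'$ at $v$ if $N_{v,k-1}(a)\le N_{v,k-1}(a')$.

For example let $A=\{0,1,2,3\}$, $v=2$, $a=0$. The other points have $2$-adic sizes $1,\frac12,1$, so $N_{2,k}(0)=1$ for $k\le-1$, $N_{2,0}(0)=2$ and $N_{2,k}(0)=4$ for $k\ge1$. Checking the condition gives $J_2(0)=\{-2,-1,0,1\}$. For $k=-3$ it reads $1\ge2$ and for $k=2$ it reads $4\ge8$, both false. The elements $0$ and $1$ have $\kappa_2(0-1)=0$ and $N_{2,-1}(0)=N_{2,-1}(1)=1$, so each yields to the other; ties are allowed.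

**Lemma 1.** $|J_v(a)|\le3\log_2n$.

*Proof.* Let $k_1<\dots<k_l$ be elements of $J_v(a)$ in one residue class modulo $3$. Then $k_{i+1}-1\ge k_i+2$, and therefore
$$n\ge N_{v,k_l+2}(a)\ge2N_{v,k_l-1}(a)\ge2N_{v,k_{l-1}+2}(a)\ge\dots\ge2^lN_{v,k_1-1}(a)\ge2^l .$$
So each of the three classes contains at most $\log_2n$ elements. $\square$

**Lemma 2.** (i) Of two distinct elements of $A$, at least one yields to the other at $v$. Hence in any $X\subset A$ at most one element yields at $v$ to no other element of $X$.
(ii) If $a$ yields to $a'$ at $v$, then $\kappa_v(a-a')\in J_v(a)$.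

*Proof.* (i) Since $\kappa_v(a-a')=\kappa_v(a'-a)$, the two numbers compared are the same for both ends, and one of them is at most the other. If two elements of $X$ both yielded to no other element of $X$, neither would yield to the other.

(ii) Let $k=\kappa_v(a-a')$, so $2^k\le|a-a'|_v<2^{k+1}$. The sets $\{y\in A:|y-a|_v<2^{k-1}\}$ and $\{y\in A:|y-a'|_v<2^{k-1}\}$ are disjoint, since a common element would give $|a-a'|_v<2^{k-1}+2^{k-1}=2^k$. Both lie in $\{y\in A:|y-a|_v<2^{k+2}\}$, because $2^{k-1}+2^{k+1}<2^{k+2}$. So $N_{v,k+2}(a)\ge N_{v,k-1}(a)+N_{v,k-1}(a')\ge2N_{v,k-1}(a)$. $\square$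

So for every edge and every place, one end $a$ has $\kappa_v(x)$ in its list $J_v(a)$ of length at most $3\log_2n$. Let us see how far this goes by itself.

**One prime.** Let $S=\{p\}$. Charge each edge to an end that yields to the other at the place $p$. If $x=\pm p^i$, then $L_p(x)=-i\log_2p$. Since $\log_2p\ge1$, different $i$ give different scales. So an edge charged to $a$ is determined by $\kappa_p(x)\in J_p(a)$ and a sign, and $e(A)\le6n\log_2n$.

**Two primes.** Let $S=\{p,q\}$ and use the three places $p,q,\infty$. At each of the three places one of the two ends yields, so some end yields at two of them. Charge the edge to such an end $a$. There are three choices for the pair of places and at most $(3\log_2n)^2$ choices for the pair of scales. Two scales determine $x$ up to sign. If the places are $p$ and $q$, this is the argument just given. If they are $p$ and $\infty$, the exponent of $p$ is determined and $|x|_\infty$ is known to lie in some $[2^k,2^{k+1})$. So the power of $q$ lies in an interval $[y,2y)$, which contains at most one power of $q$. The case $q,\infty$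 is the same. Hence $e(A)\le3\cdot2\cdot9\,n(\log_2n)^2=54\,n(\log_2n)^2$.

So Lemmas 1 and 2 alone give the upper bounds for $|S|\le2$. It is tempting to expect that counting in this way does everything.

## 5. Three primes: a star that one end cannot count

Let $|S|=3$, so $|T|=4$. Now one end may yield at exactly two places and the other end at the other two. Each end then names two scales, while $x$ has three free exponents. One exponent stays undetermined at either end.

This really happens. Let $S=\{2,3,5\}$ and $A=\{0\}\cup\{5^k:1\le k\le m\}$, so $n=m+1$. Consider the edges joining $a=0$ to $b=5^k$, with $1<k<m$, so $x=-5^k$.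

At the place $2$ we have $\kappa_2(x)=0$, and $N_{2,-1}(0)=1$, because all other elements of $A$ have $2$-adic size $1$. So $a$ yields to $b$. The same holds at the place $3$.

At the place $5$ let $\kappa=\kappa_5(x)$, so $2^\kappa\le5^{-k}<2^{\kappa+1}$. Every element of $A$ other than $b$ has $5$-adic distance at least $5^{-k}>2^{\kappa-1}$ from $b$, so $N_{5,\kappa-1}(b)=1$. On the other hand $5^{-(k+1)}<5^{-k}/4<2^{\kappa-1}$, so the ball around $0$ also contains $5^{k+1}$, and $N_{5,\kappa-1}(0)\ge2$. So $b$ yields to $a$, but $a$ does not yield to $b$.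

At $\infty$ let $\kappa=\kappa_\infty(x)$, so $2^{\kappa-1}\le5^k/2$. Every other element of $A$ is at distance at least $5^k-5^{k-1}=\frac45 5^k$ from $b$, so $N_{\infty,\kappa-1}(b)=1$, while $5^{k-1}=5^k/5<2^{\kappa+1}/5<2^{\kappa-1}$ shows $N_{\infty,\kappa-1}(0)\ge2$. Again only $b$ yields.

So for all these $n-3$ edges, the end $0$ yields exactly at the places $2,3$, and the two scales it can name are $(\kappa_2,\kappa_3)=(0,0)$ every time. A class of edges at a vertex with prescribed named scales can thus contain almost all of $A$. The count "number of classes times a bounded class size" fails.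

In this example the leaves come to the rescue: each $b=5^k$ names $\kappa_5$ and $\kappa_\infty$, and it has only one edge of the star. An edge that is alone in its class, at one end or the other, is cheap to count. What the argument so far does not control is an edge that has company in its class at *both* ends.

## 6. What company at one end tells the other end

Suppose $a$ yields to $b$ at the places in $P$, and $b$ yields to $a$ at the places in $Q=T\setminus P$. Then $a$ names the scales of $x=a-b$ on $P$, and $b$ names those on $Q$. Suppose further that $b$ has another edge, to $a'$, with $x'=a'-b$ having the same scales on $Q$ as $x$. Then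
$$a-a'=x-x'=x\,(1-x'/x).$$
Let $v\in Q$. Since $x$ and $x'$ have the same scale at $v$, the difference is not much larger than $x$ at $v$; if $x'/x$ is not too close to $1$ at $v$, it is not much smaller either. So the scale of $a-a'$ at $v$ is close to $\kappa_v(x)$. If moreover $a$ yields to $a'$ at $v$, Lemma 2(ii) puts the scale of $a-a'$ into $J_v(a)$. Thus *$a$ gets a light scale close to $\kappa_v(x)$ at a place $v\in Q$, where $a$ could not name anything before*.

How close? Take $S=\{2,3,5\}$, $b=0$, $a=8$, $a'=9$. Then $x=8$ and $x'=9$ have the same scales at $5$ and $\infty$, namely $0$ and $3$. But $a-a'=-1$ has scale $0$ at $\infty$ instead of $3$. The loss of $3$ comes from $|1-\frac98|=\frac18$. Here $\xi=9/8$ has $L_2=3$, $L_3\approx-3.17$, $L_\infty\approx0.17$. In general, lower bounds for linear forms in logarithms say that $|1-\xi|_v$ is at least a negative power of $2+\|L(\xi)\|$. So the error is $O(\log(2+H))$ if the companion $x'$ is at distance $\|L(x)-L(x')\|\le H$.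

Now $a$ can name all scales of $x$: exactly on $P$, and within $O(\log(2+H))$ on $Q$. So edges at $a$ that look alike are within $O(\log (2+H))$ of each other. That is, companions at $a$ are at distance at most logarithmic in the distance of companions at $b$. The same holds with the two ends exchanged. Two numbers, each at most logarithmic in the other, are both bounded. Then everything is within bounded distance, and classes have bounded size.

## 7. The abstract theorem

In the setting of Section 3 we assume the following three properties.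

**(H1)** There are $d_v>0$ with $\sum_{v\in T}d_vL_v(x)=0$ for all $x\in\Gamma$.

**(H2)** For every $R$ the set $\{\xi\in\Gamma:\|L(\xi)\|\le R\}$ is finite.

**(H3)** There is $C_1>0$ with $|1-\xi|_v\ge(2+\|L(\xi)\|)^{-C_1}$ for all $\xi\in\Gamma\setminus\{1\}$ and $v\in T$.

**Theorem A.** Under (H1)–(H3) there is $C$ such that for every $A\subset K$ with $|A|=n\ge2$, the number of pairs $\{a,b\}\subset A$ with $a-b\in\Gamma$ is at most $Cn(\log_2n)^r$.

Put $d=\sum_{v\in T}d_v$ and $d_{\min}=\min_{v\in T}d_v$. The constants $C_2,\dots,C_5,B_0$ below depend only on $K,\Gamma,T$, the $d_v$ and $C_1$. We fix $A$ from now on.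

## 8. Counting patterns with hyperplanes

We shall classify the edges at a vertex $a$ by one integer from a list of length $O(\log n)$ for each $v\in T$. Counting these data naively gives $(3\log_2n)^{|T|}$ classes. In Theorem 1 we have $|T|=s+1$, so this is one power of $\log n$ too many. The data are all read off from comparisons $L_v(x)\ge\theta$, and $L(x)$ moves in a space of dimension only $r$. So we count cells of a hyperplane arrangement in $\mathbb R^r$.

**Lemma 3.** Let $f_1,\dots,f_N$ be affine functions (possibly constant) on $\mathbb R^r$. At most $(2N+1)^r$ sign vectors $(\operatorname{sgn}f_i(y))_i\in\{-,0,+\}^N$ occur.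

For $r=1$ this says that $N$ points cut the line into at most $2N+1$ pieces, the points included.

*Proof.* Let $F_r(N)$ be the maximal number of sign vectors; $F_0(N)=F_r(0)=1$. Let $r\ge1$ and add one function $f$ to $N$ given functions. The set of points with a given old sign vector is convex, as an intersection of open half-spaces and hyperplanes (or the whole space). If $f$ takes at least two signs on it, then $f$ is nonconstant, and $f$ vanishes somewhere on it: either one of the signs is $0$, or $f$ takes both signs $+$ and $-$ and vanishes on the segment between two such points. So the number of sets that are split is at most the number of old sign vectors occurring on $\{f=0\}\cong\mathbb R^{r-1}$, hence at most $F_{r-1}(N)$. Each split set gives at most three new vectors in place of one. Thus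
$$F_r(N+1)\le F_r(N)+2F_{r-1}(N).$$
By induction on $r$,
$$F_r(N)\le1+2\sum_{i<N}F_{r-1}(i)\le1+2N(2N+1)^{r-1}\le(2N+1)^r. \qquad\square$$

**Definition.** For $a\in A$ let $\Theta_v(a)=J_v(a)+\{-1,0,1\}$. The *pattern of $x\in\Gamma$ at $a$* is the collection of truth values of $L_v(x)\ge\theta$ for $v\in T$ and $\theta\in\Theta_v(a)$.

**Lemma 4.** At most $M:=(19|T|\log_2n)^r$ patterns occur at $a$. The pattern of $x$ at $a$ determines, for each $v\in T$, whether $\kappa_v(x)\in J_v(a)$ and, if so, the value of $\kappa_v(x)$; and it determines $\max\{j\in J_v(a):j\le\kappa_v(x)+1\}$, if this exists.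

*Proof.* The $L_v$ are homomorphisms to $\mathbb R$, so they vanish on torsion and are induced by linear functions on $(\Gamma/\mathrm{tors})\otimes\mathbb R\cong\mathbb R^r$. The pattern is determined by the signs of the affine functions $L_v-\theta$. By Lemma 1 there are at most $9|T|\log_2n$ of them, and $18|T|\log_2n+1\le19|T|\log_2n$ because $n\ge2$. Lemma 3 gives the first claim. For $j\in J_v(a)$ we have $\kappa_v(x)=j$ if and only if $L_v(x)\ge j$ and not $L_v(x)\ge j+1$; and $j\le\kappa_v(x)+1$ if and only if $L_v(x)\ge j-1$. The numbers $j-1,j,j+1$ lie in $\Theta_v(a)$. $\square$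

## 9. Proof of Theorem A

**Set-up: fixing who yields where.** The purpose is to fix the places at which each end names the scale. Choose for every edge one orientation $e=(a,b)$ and write $x=x_e=a-b\in\Gamma$. Let $P(e)$ be the set of $v\in T$ at which $a$ yields to $b$. By Lemma 2(i), $b$ yields to $a$ at every $v\notin P(e)$. Fix one of the $2^{|T|}$ possible sets $P$, put $Q=T\setminus P$, and let $E$ be the set of edges with $P(e)=P$. By Lemma 2(ii), for $e=(a,b)\in E$,
$$\kappa_w(x)\in J_w(a)\ (w\in P),\qquad\kappa_v(x)\in J_v(b)\ (v\in Q).\tag{1}$$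
Next we measure how far away the company of $e$ is at each end. Let $h_b(e)\in[0,\infty]$ be the least $H\ge0$ such that for every $v\in Q$ there is $e'=(a',b)\in E$, $a'\ne a$, with
$$\kappa_{v'}(x_{e'})=\kappa_{v'}(x_e)\ \ \text{for all }v'\in Q,\qquad a\text{ yields to }a'\text{ at }v,\qquad\|L(x_e)-L(x_{e'})\|\le H.\tag{2}$$
Let $h_a(e)$ be the least $H\ge0$ such that for every $w\in P$ there is $e'=(a,b')\in E$, $b'\ne b$, with
$$\kappa_{w'}(x_{e'})=\kappa_{w'}(x_e)\ \ \text{for all }w'\in P,\qquad b\text{ yields to }b'\text{ at }w,\qquad\|L(x_e)-L(x_{e'})\|\le H.\tag{3}$$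
An empty requirement gives $0$, an unsatisfiable one gives $\infty$. As $E$ is finite, finite minima are attained. An edge $e'$ as in (2) or (3) will be called a *partner* of $e$ for $v$ or for $w$. The partner may depend on the place.

**Step 1: edges without company are few.** We show that at most $|T|Mn$ edges of $E$ have $h_a=\infty$ or $h_b=\infty$. Fix $b$ and partition the edges $(a,b)\in E$ by the tuple $(\kappa_v(x))_{v\in Q}$. By (1) and Lemma 4 this tuple is determined by the pattern of $x$ at $b$, so there are at most $M$ classes. If $h_b(e)=\infty$, then for some $v\in Q$ the vertex $a$ yields at $v$ to no other $a'$ occurring in its class. By Lemma 2(i) this happens for at most one $a$ in the class for each $v$, so for at most $|Q|$ edges per class. Likewise, at each $a$ the edges $(a,b)\in E$ fall into at most $M$ classes according to $(\kappa_w(x))_{w\in P}$. If $h_a(e)=\infty$, then for some $w\in P$ the vertex $b$ yields at $w$ to no other $b'$ occurring in its class, which happens for at most $|P|$ edges per class. Summing over the $n$ vertices gives at most $(|Q|+|P|)Mn=|T|Mn$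 edges. Let $E'\subset E$ be the set of remaining edges; on $E'$ both $h_a$ and $h_b$ are finite.

**Step 2a: company at $b$ bounds the distance of company at $a$.** This carries out Section 6 from $b$ to $a$.

*A light scale of $a$ near $\kappa_v(x)$, $v\in Q$.* Let $e=(a,b)\in E'$, $x=x_e$, $v\in Q$. Take a partner $e'=(a',b)\in E$ for $v$ as in (2) with $H=h_b(e)$, and let $x'=x_{e'}\ne x$. Put $j=\kappa_v(a-a')=\kappa_v(x-x')$. First, $a$ yields to $a'$ at $v$, so $j\in J_v(a)$ by Lemma 2(ii). Secondly, $\kappa_v(x)=\kappa_v(x')$ gives $|x-x'|_v<2\cdot2^{\kappa_v(x)+1}=2^{\kappa_v(x)+2}$, so $j\le\kappa_v(x)+1$. Thirdly, apply (H3) to $\xi=x'/x\in\Gamma\setminus\{1\}$. Since $\|L(\xi)\|=\|L(x')-L(x)\|\le h_b(e)$,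
$$|x-x'|_v=|x|_v|1-\xi|_v\ge|x|_v(2+h_b(e))^{-C_1},$$
and hence $j\ge\kappa_v(x)-C_1\log_2(2+h_b(e))-1$. Therefore
$$\lambda_v(e):=\max\{j\in J_v(a):j\le\kappa_v(x)+1\}$$
exists, and it is at least the $j$ just found, so
$$0\le t_v(e):=\kappa_v(x)+1-\lambda_v(e)\le C_1\log_2(2+h_b(e))+2\qquad(v\in Q).\tag{4}$$

*Classes at $a$.* For fixed $a$, call two edges $(a,b),(a,b')\in E'$ *$a$-equivalent* if they have the same $(\kappa_w(x))_{w\in P}$ and the same $(\lambda_v)_{v\in Q}$. By (1) and Lemma 4 these data are determined by the pattern of $x$ at $a$. So there are at most $M$ $a$-classes for each $a$.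

*The total error is nearly constant on a class.* Put $c(e)=\sum_{v\in Q}d_vt_v(e)$. We have $\kappa_v(x)=L_v(x)-\delta_v$ with $0\le\delta_v<1$, so by (H1) $\sum_{v\in T}d_v\kappa_v(x)=-\delta(e)$ with $0\le\delta(e)<d$. Hence
$$c(e)=\sum_{v\in Q}d_v(1-\lambda_v(e))-\sum_{w\in P}d_w\kappa_w(x)-\delta(e).$$
All terms except $\delta(e)$ depend only on the $a$-class. So within an $a$-class $c$ varies by less than $d$.

*Equivalent edges are close.* Let $e,e'$ be $a$-equivalent. Then $\kappa_w(x_e)=\kappa_w(x_{e'})$ for $w\in P$. For $v\in Q$ the $\lambda_v$ agree and all $t$'s are nonnegative, so $d_{\min}t_v(e)\le c(e)$, $d_{\min}t_v(e')\le c(e')<c(e)+d$, and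
$$|\kappa_v(x_e)-\kappa_v(x_{e'})|=|t_v(e)-t_v(e')|\le\max(t_v(e),t_v(e'))\le\frac{c(e)+d}{d_{\min}}.$$
Passing from $\kappa$ to $L$ costs at most $1$:
$$\|L(x_e)-L(x_{e'})\|\le\frac{c(e)+d}{d_{\min}}+1.\tag{5}$$
It matters here that the right side involves $c$ of the edge $e$ only. The edge $e'$ may have a much larger $h_b(e')$, and (4) for $e'$ would not help.

*Partners inside the class.* By Lemma 2(i), for each $w\in P$ at most one edge $(a,b)$ of a given $a$-class has the property that $b$ yields at $w$ to no other $b'$ of the class. For every other edge of the class there is, for every $w\in P$, a partner inside the class; the scales on $P$ agree by the definition of the class. The number of exceptions is at most $|P|$ per class. For a nonexceptional $e$, inequality (5), then (4) with $\sum_{v\in Q}d_v\le d$, give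
$$h_a(e)\le\frac{c(e)+d}{d_{\min}}+1\le C_2\log_2(2+h_b(e))+C_2,\qquad C_2:=\frac d{d_{\min}}(C_1+3)+1.\tag{6}$$
Indeed the middle term is at most $\frac d{d_{\min}}\left(C_1\log_2(2+h_b(e))+3\right)+1$. Thus (6) fails for at most $|P|M$ edges $(a,b)\in E'$ at each $a$.

**Step 2b: company at $a$ bounds the distance of company at $b$.** The two ends are exchanged. Let $e=(a,b)\in E'$, $x=x_e$, $w\in P$. Take a partner $e'=(a,b')\in E$ for $w$ as in (3) with $H=h_a(e)$, and let $x'=x_{e'}\ne x$. Now $b-b'=x'-x$. Put $j=\kappa_w(b-b')=\kappa_w(x-x')$. As $b$ yields to $b'$ at $w$, $j\in J_w(b)$ by Lemma 2(ii). As $\kappa_w(x)=\kappa_w(x')$, we have $|x-x'|_w<2^{\kappa_w(x)+2}$ and $j\le\kappa_w(x)+1$. By (H3) with $\xi=x'/x$ and $\|L(\xi)\|\le h_a(e)$, $|x-x'|_w\ge|x|_w(2+h_a(e))^{-C_1}$ and $j\ge\kappa_w(x)-C_1\log_2(2+h_a(e))-1$. So $\mu_w(e):=\max\{j\in J_w(b):j\le\kappa_w(x)+1\}$ exists and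
$$0\le u_w(e):=\kappa_w(x)+1-\mu_w(e)\le C_1\log_2(2+h_a(e))+2\qquad(w\in P).\tag{7}$$
For fixed $b$, partition the edges $(a,b)\in E'$ into *$b$-classes* by $(\kappa_v(x))_{v\in Q}$ and $(\mu_w)_{w\in P}$. By (1) and Lemma 4 these data are determined by the pattern of $x$ at $b$, so there are at most $M$ classes. Put $c'(e)=\sum_{w\in P}d_wu_w(e)$. By (H1),
$$c'(e)=\sum_{w\in P}d_w(1-\mu_w(e))-\sum_{v\in Q}d_v\kappa_v(x)-\delta(e),\qquad0\le\delta(e)<d,$$
so $c'$ varies by less than $d$ within a $b$-class. For $e,e'$ in one $b$-class the scales on $Q$ agree, and for $w\in P$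
$$|\kappa_w(x_e)-\kappa_w(x_{e'})|=|u_w(e)-u_w(e')|\le\max(u_w(e),u_w(e'))\le\frac{c'(e)+d}{d_{\min}},$$
so $\|L(x_e)-L(x_{e'})\|\le(c'(e)+d)/d_{\min}+1$. By Lemma 2(i), for all but at most $|Q|$ edges $e=(a,b)$ of the class there is, for every $v\in Q$, an edge $(a',b)$ of the class such that $a'\ne a$ and $a$ yields to $a'$ at $v$. For these, by (7),
$$h_b(e)\le\frac{c'(e)+d}{d_{\min}}+1\le C_2\log_2(2+h_a(e))+C_2.\tag{8}$$
Thus (8) fails for at most $|Q|M$ edges of $E'$ at each $b$.

Let $E''\subset E'$ be the set of edges satisfying both (6) and (8). Then $|E'\setminus E''|\le(|P|+|Q|)Mn=|T|Mn$.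

**Step 3: the remaining edges lie in classes of bounded size.** Let $e\in E''$ and $h=\max(h_a(e),h_b(e))<\infty$. By (6) and (8), $h\le C_2\log_2(2+h)+C_2$. The right side grows more slowly than $h$, so $h\le C_3$ with $C_3$ depending only on $C_2$. By (4),
$$0\le t_v(e)\le C_4:=C_1\log_2(2+C_3)+2\qquad(v\in Q).$$
For $a$-equivalent $e,e'\in E''$ the $\kappa_w$ with $w\in P$ agree, and for $v\in Q$ the $\kappa_v$ differ by $|t_v(e)-t_v(e')|\le C_4$. Hence $\|L(x_e)-L(x_{e'})\|\le C_5:=C_4+1$. Let
$$B_0=\#\{\xi\in\Gamma:\|L(\xi)\|\le C_5\},$$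
which is finite by (H2). Fix an edge $e_0\in E''$ of an $a$-class and map each edge $e'\in E''$ of the class to $x_{e'}/x_{e_0}$. The image lies in the set just counted, and the map is injective because $a$ and $x$ determine $b=a-x$. So each $a$-class contains at most $B_0$ edges of $E''$, and $|E''|\le B_0Mn$.

**Conclusion.** Steps 1, 2 and 3 give $|E|\le|T|Mn+|T|Mn+B_0Mn=(2|T|+B_0)Mn$. Summing over the $2^{|T|}$ choices of $P$, the number of edges is at most
$$2^{|T|}(2|T|+B_0)(19|T|)^r\,n(\log_2n)^r.\qquad\blacksquare$$

## 10. $S$-units: linear forms in logarithms and the proof of Theorem 1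

The deep input is (H3). We use two theorems on linear forms in logarithms. In both, $b_i\in\mathbb Z$, $B=\max(3,|b_1|,\dots,|b_m|)$, and $C$ depends only on the $\alpha_i$ (and on $\mathfrak p$).

**(BW)** (A. Baker, G. Wüstholz, *Logarithmic forms and group varieties*, J. reine angew. Math. 442 (1993).) If $\alpha_1,\dots,\alpha_m$ are algebraic numbers $\ne0,1$ and $\Lambda=\sum b_i\log\alpha_i\ne0$ (principal logarithms), then $|\Lambda|\ge B^{-C}$.

**(Yu)** (K. Yu, *p-adic logarithmic forms and group varieties III*, Forum Math. 19 (2007).) If $\mathfrak p$ is a prime of a number field $K$, $\alpha_1,\dots,\alpha_m\in K$ are $\mathfrak p$-adic units and $\Xi=\prod\alpha_i^{b_i}-1\ne0$, then $\operatorname{ord}_{\mathfrak p}\Xi\le C\log B$.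

If one wants $m\ge2$ in these statements, one adjoins further fixed $\alpha_i$ with exponent $0$. We may take $C\ge0$.

One conversion will be used repeatedly. If $B\le C'(2+\|L(\xi)\|)$ with $C'\ge1$, then $B\le(2+\|L(\xi)\|)^{1+\log_2C'}$, since $2+\|L(\xi)\|\ge2$. So a negative power of $B$ is bounded below by a negative power of $2+\|L(\xi)\|$, and constant factors such as $\frac12$ are absorbed in the same way.

**Upper bound.** The purpose is to verify (H1)–(H3) for $K=\mathbb Q$, $\Gamma=\{\pm\prod_{p\in S}p^{e_p}:e_p\in\mathbb Z\}$, which has rank $s$, and $T=S\cup\{\infty\}$ with all $d_v=1$.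

(H1) is the product formula of Section 3. For $\xi=\pm\prod p^{e_p}$ we have $|L_p(\xi)|=|e_p|\log_2p\ge|e_p|$, so $m(\xi):=\max_p|e_p|\le\|L(\xi)\|$. So only finitely many $\xi$ have $\|L(\xi)\|\le R$, which is (H2).

(H3) at $v=\infty$. If $\xi<0$, then $|1-\xi|>1$. If $\xi>0$ and $\xi\ne1$, put $\Lambda=\log\xi=\sum e_p\log p\ne0$. We have $|1-e^\Lambda|\ge\min(\frac12,\frac{|\Lambda|}2)$: for $\Lambda>0$ because $e^\Lambda-1\ge\Lambda$; for $-1\le\Lambda<0$, with $t=|\Lambda|$, because $1-e^{-t}\ge t-t^2/2\ge t/2$; and for $\Lambda<-1$ because $1-e^{-1}>\frac12$. By (BW), $|\Lambda|\ge\max(3,m(\xi))^{-C}$. Since $\max(3,m(\xi))\le2(2+\|L(\xi)\|)$, the conversion above gives (H3).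

(H3) at $v=q\in S$. If $e_q\ne0$, then $|\xi|_q\ne1$ and $|1-\xi|_q=\max(1,|\xi|_q)\ge1$. If $e_q=0$ and $\xi=-1$, then $|1-\xi|_q=|2|_q\ge\frac12$. If $e_q=0$ and $\xi\ne\pm1$, squaring removes the sign: $\xi^2=\prod_{p\in S\setminus\{q\}}p^{2e_p}\ne1$, all these $p$ are $q$-adic units, and $|1+\xi|_q\le1$. So by (Yu)
$$|1-\xi|_q\ge|1-\xi|_q|1+\xi|_q=|1-\xi^2|_q\ge q^{-C\log\max(3,2m(\xi))}=\max(3,2m(\xi))^{-C\log q},$$
and $\max(3,2m(\xi))\le2(2+\|L(\xi)\|)$.

In all cases $|1-\xi|_v\ge(2+\|L(\xi)\|)^{-C_1}$ with a suitable $C_1=C_1(S)$. Theorem A gives $e(A)\le Cn(\log_2n)^s$ for every $n$-element $A\subset\mathbb Z$, that is, $D_n\le2C(\log_2n)^s$.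

**Lower bound.** The purpose is to count the edges of an interval. Let $n\ge4$ and $A=\{1,\dots,n\}$. Every positive $S$-unit $x\le n/2$ is the difference of $n-x\ge n/2$ pairs. All $\prod p^{a_p}$ with integers $0\le a_p\le\frac{\log(n/2)}{s\log p}$ are such $x$, because $\sum_pa_p\log p\le\log(n/2)$. They are distinct, and for each $p$ there are at least $\frac{\log(n/2)}{s\log p}$ choices of $a_p$. Hence
$$D_n\ge\frac2n\cdot\frac n2\prod_{p\in S}\frac{\log(n/2)}{s\log p}\gg_S(\log n)^s,$$
since $\log(n/2)\ge\frac12\log n$ for $n\ge4$. For $n=2,3$ a set containing $0$ and $1$ has at least one edge, so $D_n\ge\frac23$. $\blacksquare$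

## 11. Finitely generated groups in number fields: the proof of Theorem 2

Recall that a number field $K$ has archimedean places, one for each real embedding and each pair of conjugate complex embeddings, and one finite place for each prime ideal. Let $|\cdot|_v$ be the absolute value of $v$ that extends the standard one of $\mathbb Q$ below $v$, and let $d_v=[K_v:\mathbb Q_v]$. The product formula says $\prod_v|x|_v^{d_v}=1$ for $x\in K^*$. The height of $x$ is $h(x)=\frac1{[K:\mathbb Q]}\sum_vd_v\log\max(1,|x|_v)$, and Northcott's theorem says that $K$ has only finitely many elements of bounded height.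

**Choice of $T$, and (H1), (H2).** Let $T$ consist of all archimedean places of $K$ and the finite places at which some element of $\Gamma$ is not a unit. The latter are finitely many, because $\Gamma$ is finitely generated. For $\Gamma=\{\pm(1+\sqrt2)^k\}$ there are no such finite places, $T$ consists of the two real places, and $L\left(\pm(1+\sqrt2)^k\right)=(k\tau,-k\tau)$ with $\tau=\log_2(1+\sqrt2)$. In general, $|\xi|_v=1$ for $\xi\in\Gamma$ and $v\notin T$. So (H1) is the product formula, and (H2) is Northcott's theorem, since $\|L(\xi)\|\le R$ bounds the height of $\xi$.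

**Exponents are controlled by $L$.** This is needed to apply (BW) and (Yu). By (H2), every bounded subset of $\mathbb R^T$ contains only finitely many points of $L(\Gamma)$, so $L(\Gamma)$ is a discrete subgroup. Also $\ker L$ is finite, hence consists of torsion elements; conversely torsion maps to $0$ in $\mathbb R^T$. So $\ker L$ is the finite torsion group of $\Gamma$, and $L$ maps a basis of $\Gamma/\mathrm{tors}$ to a $\mathbb Z$-basis of a discrete subgroup of $\mathbb R^T$. Such a basis is linearly independent over $\mathbb R$. Thus the linear extension of $L$ to $(\Gamma/\mathrm{tors})\otimes\mathbb R$ is injective. The same holds for any subgroup $\Gamma_0\le\Gamma$, which is necessarily finitely generated. On a finite-dimensional space an injective linear map bounds coordinates by the norm of the image. Hence for any fixed basis of $\Gamma_0$ modulo torsion,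
$$\text{the exponents of }\xi\in\Gamma_0\text{ are }O(\|L(\xi)\|).\tag{9}$$

**(H3) at a finite place $v\in T$.** If $|\xi|_v\ne1$, then $|1-\xi|_v=\max(1,|\xi|_v)\ge1$. Otherwise $\xi$ lies in $\Gamma_0:=\{\gamma\in\Gamma:|\gamma|_v=1\}$. Let $w$ be the order of the torsion group of $\Gamma$. If $\xi^w=1$, then $1-\xi$ takes only finitely many nonzero values, so $|1-\xi|_v$ is bounded below by a positive constant. If $\xi^w\ne1$, then
$$|1-\xi|_v\ge|1-\xi^w|_v,$$
because $1-\xi^w=(1-\xi)(1+\xi+\dots+\xi^{w-1})$ and the second factor is $v$-integral. Let $\gamma_i$ be a basis of $\Gamma_0$ modulo torsion; the $\gamma_i$ are $v$-adic units. Write $\xi=\zeta\prod\gamma_i^{e_i}$ with $\zeta$ torsion. Then $\xi^w=\prod\gamma_i^{we_i}$, and $e_i=O(\|L(\xi)\|)$ by (9). By (Yu), applied at the prime $\mathfrak p$ belonging to $v$, $\operatorname{ord}_{\mathfrak p}(1-\xi^w)\le C\log B$ with $B=\max(3,w|e_i|)=O(2+\|L(\xi)\|)$. If $p$ is the rational prime below $v$, then $|y|_v\ge p^{-\operatorname{ord}_{\mathfrak p}y}$ whenever $\operatorname{ord}_{\mathfrak p}y\ge0$, so $|1-\xi^w|_v\ge B^{-C\log p}$.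 The conversion of Section 10 gives (H3).

**(H3) at an archimedean place $v$.** Embed $K\subset\mathbb C$ via $v$. If $|1-\xi|\ge\frac12$ there is nothing to prove (take $C_1\ge1$). Otherwise let $\gamma_1,\dots,\gamma_r$ be a basis of $\Gamma$ modulo torsion and write $\xi=\zeta\prod\gamma_i^{e_i}$ with $\zeta$ torsion and $e_i=O(\|L(\xi)\|)$, by (9). With principal logarithms, and since $\log(-1)=\pi i$,
$$0\ne\log\xi=\log\zeta+\sum_ie_i\log\gamma_i+2k\log(-1)$$
for some $k\in\mathbb Z$; the term $\log\zeta$ is omitted if $\zeta=1$. All imaginary parts of principal logarithms are at most $\pi$ in absolute value, so comparing imaginary parts gives $k=O(1+\|L(\xi)\|)$. For each of the finitely many $\zeta$, (BW) with the numbers $\zeta,\gamma_1,\dots,\gamma_r,-1$ (none equal to $0$ or $1$) gives $|\log\xi|\ge B^{-C}$ with $B=O(2+\|L(\xi)\|)$. Finally, with $z=1-\xi$ and $|z|<\frac12$,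
$$|\log\xi|=|\log(1-z)|\le\sum_{k\ge1}\frac{|z|^k}k=-\log(1-|z|)\le\frac{|z|}{1-|z|}\le2|1-\xi| .$$
So $|1-\xi|\ge\frac12B^{-C}$, and the conversion gives (H3).

**Upper bound.** We take the largest of the finitely many constants as $C_1$. Theorem A now gives $D_n(\Gamma)\le C(\log n)^r$.

**Lower bound: boxes that replace intervals.** The purpose is to find a set in $K$ that is nearly invariant under translation by many elements of $\Gamma$. Let $D=[K:\mathbb Q]$, let $\omega_1,\dots,\omega_D$ be a $\mathbb Z$-basis of the ring of integers $\mathcal O_K$, and let $\gamma_1,\dots,\gamma_r$ be a basis of $\Gamma$ modulo torsion. Let $m\ge1$ be an integer with $m\gamma_i^{\pm1}\in\mathcal O_K$ for all $i$. For an integer $N\ge1$ and integers $|i_k|\le N$ the element $x=\prod\gamma_k^{i_k}$ is a product of at most $rN$ factors $\gamma_k^{\pm1}$, so $m^{rN}x\in\mathcal O_K$ and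
$$m^{rN}x=\sum_jm_j\omega_j,\qquad m_j\in\mathbb Z .$$
All archimedean absolute values of $m^{rN}x$ are at most exponential in $N$. The $m_j$ are fixed linear functions of the conjugates, because the matrix of the conjugates of the $\omega_j$ is invertible. Hence there is an integer $R\ge2$, independent of $N\ge1$, with $|m_j|\le R^N$. Put
$$A_N=\Big\{m^{-rN}\sum_jn_j\omega_j:n_j\in\mathbb Z,\ 0\le n_j<2R^N\Big\},\qquad|A_N|=(2R^N)^D .$$
Adding $x$ shifts the coordinates by the $m_j$. So the number of $a\in A_N$ with $a+x\in A_N$ is $\prod_j(2R^N-|m_j|)\ge R^{ND}=2^{-D}|A_N|$. There are $(2N+1)^r$ distinct elements $x$, and each edge $\{a,a'\}$ arises from at most two pairs $(a,x)$, namely $(a,a'-a)$ and $(a',a-a')$. Hence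
$$e(A_N)\ge2^{-D-1}(2N+1)^r|A_N|.$$

It remains to pass to arbitrary $n$. For large $n$ take the largest $N\ge1$ with $|A_N|\le n$. Since $n<(2R^{N+1})^D$, we have $N\gg\log n$. Take $\lfloor n/|A_N|\rfloor\ge n/(2|A_N|)$ pairwise disjoint translates of $A_N$, which is possible because $K$ is infinite, and add arbitrary further points to obtain $n$ in all. Translates have the same number of edges, so this set has at least
$$\frac n{2|A_N|}\cdot2^{-D-1}(2N+1)^r|A_N|=2^{-D-2}(2N+1)^rn\gg n(\log n)^r$$
edges. For the finitely many remaining $n\ge2$ use a set containing $0$ and $1$, which has at least one edge since $1\in\Gamma$, and decrease $c$ if necessary. $\blacksquare$
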